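\title{Continuous cross sections in the Bohr topology: subgroups of $\mathbb{Q}/\mathbb{Z}$ and the classification of ccs-groups}

\begin{abstract}
A subgroup $H$ of an abelian group $G$ is a ccs-subgroup if the quotient map $G\to G/H$ has a right inverse that is continuous for the Bohr topologies, and $H$ is a ccs-group if it is a ccs-subgroup of its divisible hull. We show that no infinite reduced subgroup of $\mathbb{Q}/\mathbb{Z}$ is a ccs-group, and that an abelian group $H$ is a ccs-group if and only if $H/F$ is divisible for some finitely generated subgroup $F$. Both results rest on one theorem: if $H_i\le G_i$ is a sequence of finite abelian groups with no $H_i$ a direct summand of $G_i$, then no section of $\bigoplus G_i\to\bigoplus G_i/H_i$ is Bohr-continuous at even one point. Continuity forces a correlation with characters that does not decay in the number of coordinates, while a bound on the additive energy of transversals forces exponential decay.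
\end{abstract}

\section{Introduction}

All groups are abelian. Let $\mathbb{T}=\mathbb{R}/\mathbb{Z}$, written additively, and let $\widehat G=\operatorname{Hom}(G,\mathbb{T})$ be the group of all characters of $G$. The \emph{Bohr topology} of $G$ is the coarsest topology that makes every character continuous; $G^\#$ denotes $G$ with this topology. A \emph{section} of a surjection is a right inverse map; it need not be a homomorphism.

A subgroup $H\le G$ is a \emph{ccs-subgroup} of $G$ if the quotient map $\varphi\colon G\to G/H$ has a section $\Gamma$ that is continuous as a map $(G/H)^\#\to G^\#$. A group $H$ is a \emph{ccs-group} if it is a ccs-subgroup of its divisible hull; the class of ccs-groups is denoted $\mathbf{ACCS}(\#)$.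

These notions are topological relaxations of splitting. The map $\varphi$ has a homomorphic section exactly when $H$ is a direct summand of $G$, and homomorphisms are Bohr-continuous, so direct summands are ccs-subgroups. A section that is merely continuous still splits $G^\#$ as a space: $(h,x)\mapsto h+\Gamma(x)$ is a homeomorphism $H^\#\times(G/H)^\#\to G^\#$ with inverse $g\mapsto(g-\Gamma\varphi(g),\varphi(g))$. The groups that are direct summands of every group containing them are the divisible groups. The groups that are ccs-subgroups of every group containing them are the ccs-groups (Proposition~\ref{prop:fg}(c)). So the problem of describing $\mathbf{ACCS}(\#)$ asks how far a group can be from divisible and still split off topologically.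

It can be quite far. The group $\mathbb{Z}$ is not a direct summand of $\mathbb{Q}$, but cutting the circle at an irrational point gives a continuous section $(\mathbb{Q}/\mathbb{Z})^\#\to\mathbb{Q}^\#$, and it follows that all finitely generated groups are ccs-groups (Proposition~\ref{prop:fg}). Write $\mathbb{Z}(n)$ for the cyclic group of order $n$, and $\mathbf{P}$ for the set of primes. For $\pi\subseteq\mathbf{P}$ let $H_\pi=\bigoplus_{p\in\pi}\mathbb{Z}(p)\le\mathbb{Q}/\mathbb{Z}$, and let $\mathfrak{J}$ be the family of all $\pi$ for which $H_\pi$ is a ccs-group. A group is \emph{reduced} if it has no nonzero divisible subgroup. The following question is posed in \cite{ccs}.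

\medskip
\noindent\emph{Does $\mathbb{Q}/\mathbb{Z}$ contain an infinite reduced ccs-subgroup? Does $\mathfrak{J}$ contain an infinite set?}
\medskip

One might guess that it does. Each $\mathbb{Z}(p)$ is a ccs-group, and the section $\mathbb{Q}/\mathbb{Z}\to\mathbb{Q}$ shows that a single non-additive section can deal with all primes at once. On the other side, a character of an infinite direct sum may be nonzero on every summand, so the Bohr topology of the sum is finer than the product topology, and sections on the summands do not automatically assemble to a continuous section. The second consideration wins.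

\begin{theorem}\label{thm:QZ}
An infinite reduced subgroup of $\mathbb{Q}/\mathbb{Z}$ is never a ccs-group. Moreover, $\mathfrak{J}$ is exactly the family of finite subsets of $\mathbf{P}$.
\end{theorem}

For a subgroup of the divisible group $\mathbb{Q}/\mathbb{Z}$, being a ccs-group and being a ccs-subgroup of $\mathbb{Q}/\mathbb{Z}$ are the same thing (Remark~\ref{rem:same}), so both questions have a negative answer. The obstruction is the following theorem, whose proof is the main work of the paper.

\begin{theorem}\label{thm:sum}
Let $I$ be a countably infinite set. For $i\in I$ let $G_i$ be a finite abelian group and $H_i\le G_i$ a subgroup that is not a direct summand of $G_i$. Put $G=\bigoplus_{i\in I}G_i$ and $H=\bigoplus_{i\in I}H_i$. Then no section $\Gamma\colon(G/H)^\#\to G^\#$ of $G\to G/H$ is continuous at even one point.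
\end{theorem}

It also yields a description of the whole class: every ccs-group is built from the two kinds of examples already met.

\begin{theorem}\label{thm:class}
An abelian group $H$ is a ccs-group if and only if it has a finitely generated subgroup $F$ with $H/F$ divisible. If there is no such $F$, and $D$ is a divisible hull of $H$, then no section $(D/H)^\#\to D^\#$ is continuous at even one point.
\end{theorem}

Section~\ref{sec:model} shows the idea of the proof of Theorem~\ref{thm:sum} for $G_i=\mathbb{Z}(4)$; Sections~\ref{sec:energy}--\ref{sec:proof} carry it out. Throughout, $\|t\|$ is the distance from $t\in\mathbb{T}$ to $0$, $e(t)=e^{2\pi\sqrt{-1}\,t}$, and $\mathbb{E}_{y\in Y}$ is the uniform average over a finite set $Y$.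

\section{Basic facts and the finitely generated case}\label{sec:basic}

\subsection*{The Bohr topology}
The sets $\{x:\|\beta^\nu(x)\|<\varepsilon\text{ for }\nu=1,\dots,d\}$, with $\beta^1,\dots,\beta^d\in\widehat G$ and $\varepsilon>0$, form a base of neighborhoods of $0$ in $G^\#$, and a map $f$ into $G^\#$ is continuous at a point if and only if $\chi\circ f$ is continuous there for every $\chi\in\widehat G$. We use four facts.
\begin{itemize}
\item[(B1)] $G^\#$ is a topological group, and every homomorphism $A\to B$ is continuous $A^\#\to B^\#$, because its composition with a character is a character.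
\item[(B2)] If $A\le G$, then $A^\#$ is a subspace of $G^\#$, because $\mathbb{T}$ is divisible and so every character of $A$ extends to $G$.
\item[(B3)] $(A\oplus B)^\#=A^\#\times B^\#$, because the projections are homomorphisms and every character of $A\oplus B$ has the form $(a,b)\mapsto\alpha(a)+\beta(b)$.
\item[(B4)] If $G$ is finite, then $G^\#$ is discrete, because characters separate points.
\end{itemize}

\subsection*{Divisible groups}
A group $D$ is divisible if $pD=D$ for every prime $p$. A divisible subgroup is a direct summand. Every group $H$ has a largest divisible subgroup $d(H)$, and $H=d(H)\oplus H_0$ with $H_0$ reduced. A \emph{divisible hull} of $H$ is a divisible group $D\ge H$ in which every nonzero subgroup meets $H$ nontrivially. It exists, it is unique up to an isomorphism fixing $H$, and every divisible group containing $H$ contains a divisible hull of $H$. A torsion group is the direct sum of its $p$-components.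

\subsection*{Finite duality}
Let $G$ be finite. Then $|\widehat G|=|G|$. The average $\mathbb{E}_{u\in G}\,e(\chi(u))$ is $1$ for $\chi=0$ and $0$ otherwise, and $\mathbb{E}_{\chi\in\widehat G}\,e(\chi(u))$ is $1$ for $u=0$ and $0$ otherwise. For $H\le G$ and $L\le\widehat G$ the annihilators $H^\perp\le\widehat G$ and $L^\perp\le G$ have orders $|G|/|H|$ and $|G|/|L|$, and $(H^\perp)^\perp=H$. The elements of $H^\perp$ are the maps $\eta\circ\varphi$ with $\eta\in\widehat{G/H}$.

\subsection*{Moving sections}
The next lemma transfers a section to subgroups and quotients.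

\begin{lemma}\label{lem:move}
Let $\Gamma$ be a section of $\varphi\colon G\to G/H$.
\begin{itemize}
\item[(a)] If $\Gamma$ is continuous at $x_0$, then $x\mapsto\Gamma(x+x_0)-\Gamma(x_0)$ is a section that is continuous at $0$ and sends $0$ to $0$.
\item[(b)] Let $G'\le G$ satisfy $\Gamma(\varphi(G'))\subseteq G'$; this is automatic if $H\le G'$. Then $\Gamma$ restricts to a section of $G'\to\varphi(G')\cong G'/(G'\cap H)$, continuous at each point of $\varphi(G')$ at which $\Gamma$ is continuous.
\item[(c)] If $N\le H$, then the composition of $\Gamma$ with $G\to G/N$ is a section of $G/N\to G/H=(G/N)/(H/N)$, continuous wherever $\Gamma$ is.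
\end{itemize}
\end{lemma}

\begin{proof}
Parts (a) and (c) follow from (B1). In (b), if $H\le G'$, then $\Gamma(\varphi(G'))\subseteq\varphi^{-1}(\varphi(G'))=G'$; continuity follows from (B2), applied to $\varphi(G')\le G/H$ and to $G'\le G$.
\end{proof}

\begin{proposition}\label{prop:fg}
\begin{itemize}
\item[(a)] $\mathbb{Z}$ is a ccs-subgroup of $\mathbb{Q}$.
\item[(b)] Every finitely generated abelian group is a ccs-group.
\item[(c)] A ccs-group $F$ is a ccs-subgroup of every abelian group $G\ge F$.
\end{itemize}
\end{proposition}

\begin{proof}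
(a) Fix an irrational number $\theta$. Each $x\in\mathbb{Q}/\mathbb{Z}$ has exactly one representative $s(x)$ in $(\theta-1,\theta)$. The interval $(\theta-1,\theta)$ maps homeomorphically onto $\mathbb{T}\setminus\{\theta+\mathbb{Z}\}$, so $s\colon\mathbb{Q}/\mathbb{Z}\to\mathbb{R}$ is continuous for the circle topology on $\mathbb{Q}/\mathbb{Z}$. That topology is coarser than the Bohr topology, since the inclusion $\mathbb{Q}/\mathbb{Z}\to\mathbb{T}$ is a character. Let $\chi\in\widehat{\mathbb{Q}}$ and choose $\lambda\in\mathbb{R}$ with $\chi(1)=\lambda+\mathbb{Z}$. The character $z\mapsto\chi(z)-\lambda z \bmod 1$ of $\mathbb{Q}$ vanishes on $\mathbb{Z}$, so it induces $\psi\in\widehat{\mathbb{Q}/\mathbb{Z}}$. Then $\chi(s(x))=\psi(x)+\lambda s(x)\bmod 1$ is continuous on $(\mathbb{Q}/\mathbb{Z})^\#$.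

(b) By (a) and (B3), $\mathbb{Z}^k$ is a ccs-subgroup of $\mathbb{Q}^k$. Write $F=\mathbb{Z}^k/N$. By Lemma~\ref{lem:move}(c), $F$ is a ccs-subgroup of the divisible group $\mathbb{Q}^k/N$. This group contains a divisible hull of $F$, and Lemma~\ref{lem:move}(b) restricts the section to it.

(c) A divisible hull of $G$ contains a divisible hull $D$ of $F$, hence has the form $D\oplus D'$. By (B3), the product of a continuous section $D/F\to D$ with the identity of $D'$ is a continuous section of $D\oplus D'\to(D\oplus D')/F$. Restrict it to $G$ by Lemma~\ref{lem:move}(b).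
\end{proof}

\begin{remark}\label{rem:same}
If $G$ is divisible and $H\le G$, then $H$ is a ccs-subgroup of $G$ if and only if it is a ccs-group: one direction is Proposition~\ref{prop:fg}(c), the other is restriction to a divisible hull of $H$ inside $G$.
\end{remark}

\section{The model case $\mathbb{Z}(2)\le\mathbb{Z}(4)$}\label{sec:model}

Let $G_i=\mathbb{Z}(4)$ and $H_i=2G_i$ for $i\in\mathbb{N}$, let $X_i=G_i/H_i=\mathbb{Z}(2)$ and $X=G/H=\bigoplus X_i$. For finite $S\subset\mathbb{N}$ put $X_S=\bigoplus_{i\in S}X_i$ and $G_S=\bigoplus_{i\in S}G_i$. A character $\chi$ of $G$ is an arbitrary sequence $(\chi_i)$ with $\chi_i\in\widehat{G_i}$. Suppose that $\Gamma$ is a section, continuous at $0$, with $\Gamma(0)=0$.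

\emph{Continuity gives a lower bound.} Characters of $X$ take values in $\{0,\frac12\}$ and characters of $G$ take values in $\{0,\frac14,\frac12,\frac34\}$. So continuity of $\chi\circ\Gamma$ at $0$ means that $\chi\circ\Gamma$ vanishes on a subgroup $U=\bigcap_{\nu\le d}\ker\beta^\nu$ with $\beta^1,\dots,\beta^d\in\widehat X$. The indicator of $U$ is $\prod_\nu\frac12(1+e(\beta^\nu))=2^{-d}\sum_{n\in\{0,1\}^d}e(n\cdot\beta)$, where $n\cdot\beta=\sum_\nu n_\nu\beta^\nu$, and $U\cap X_S$ has index at most $2^d$ in $X_S$. Hence
\[
2^{-d}\le\mathbb{E}_{x\in X_S}\mathbf{1}_U(x)=\mathbb{E}_{x\in X_S}\mathbf{1}_U(x)\,e(\chi\Gamma(x))\le\max_n\big|\mathbb{E}_{x\in X_S}\,e\big(\chi\Gamma(x)+n\cdot\beta(x)\big)\big| .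
\]
On every $X_S$ the function $e(\chi\Gamma)$ correlates with a character, and the bound does not depend on $S$.

\emph{Non-splitting gives an upper bound.} Consider first the obvious section $\Gamma_0$, which lifts each coordinate to $\{0,1\}\subset\mathbb{Z}(4)$. For $\eta=(\eta_i)\in\widehat X$ the average factors:
\[
\mathbb{E}_{x\in X_S}\,e\big(\chi\Gamma_0(x)+\eta(x)\big)=\prod_{i\in S}\tfrac12\big(1+e(\chi_i(1)+\eta_i(1))\big).
\]
Take $\chi_i(1)=\frac14$ for all $i$. Then $\chi_i(1)+\eta_i(1)=\pm\frac14$ whatever $\eta_i$ is, and the product has modulus $2^{-|S|/2}$. This contradicts the lower bound when $|S|>2d$, so $\Gamma_0$ is not continuous at $0$.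

For a general section the coordinate $\Gamma_i(x)$ depends on all of $x$, and the average over $x$ does not factor. What retains a product structure is the space of characters, so we average over a random $\chi$ instead of choosing one. Let $\eta=\eta(\chi)$ be the correlating character and $\varphi_i\colon G_i\to X_i$ the quotient map. Since $x_i=\varphi_i(\Gamma_i(x))$, we can absorb $\eta_i$ into $\chi_i$ by putting $\xi_i=\chi_i+\eta_i\circ\varphi_i$. Identify $\widehat{G_i}$ with $\mathbb{Z}(4)$, the element $\xi$ acting by $u\mapsto\xi u/4$. Then $\xi_i$ differs from $\chi_i$ by $0$ or $2$: the correction cannot change the parity of $\chi_i$. Pretend for now that $\Gamma(X_S)\subseteq G_S$ and that $\eta_i$ depends on $\chi_i$ alone. Expanding the square,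
\[
\mathbb{E}_\chi\Big|\mathbb{E}_{x\in X_S}\,e\Big(\sum_{i\in S}\xi_i(\Gamma_i(x))\Big)\Big|^2=\mathbb{E}_{x,y\in X_S}\,b(\Gamma(x)-\Gamma(y)),\qquad b(u)=\prod_{i\in S}b_i(u_i),
\]
with $b_i(u)=\mathbb{E}_{\chi_i}\,e(\xi_i(u))$. Suppose, for instance, that the correction moves $2$ to $0$ and $3$ to $1$, so that $\xi_i$ is uniform on $\{0,1\}$. Then $b_i(u)=\frac12(1+e(u/4))$ has moduli $1,2^{-1/2},0,2^{-1/2}$ at $u=0,1,2,3$, and
\[
\sum_u|b_i(u)|^2=2=|X_i|,\qquad\sum_u|b_i(u)|^4=\tfrac32=\tfrac34|X_i| .
\]
The second moment sees nothing, but the fourth moment gains a factor $\frac34$ in each coordinate. For fixed $y$ the map $x\mapsto\Gamma(x)-\Gamma(y)$ is injective, so $\mathbb{E}_{x,y}|b(\Gamma(x)-\Gamma(y))|^4\le|X_S|^{-1}\sum_{u\in G_S}|b(u)|^4=(\frac34)^{|S|}$. The correlation decays exponentially, and nothing about $\Gamma$ but injectivity was used. In the split case $\mathbb{Z}(2)\le\mathbb{Z}(2)^2$ the corrected character can be uniform on a subgroup $L$ of order $2$; then $b_i$ is the indicator of $L^\perp$, the fourth moment equals $|X_i|$, and there is no gain.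

Three things remain to be done. The gain per coordinate must be proved for all non-summands and all corrections, with a constant that does not depend on the group (Section~\ref{sec:energy}). The correction $\eta_i$ may depend on all coordinates of $\chi$; the gains still multiply if it does not depend on \emph{later} coordinates (Section~\ref{sec:adapted}), and this can be arranged along a subsequence of indices (Section~\ref{sec:proof}). Finally, Bohr neighborhoods are in general not subgroups and $d$ depends on $\chi$, so $\mathbf{1}_U$ is replaced by a trigonometric polynomial and $\chi$ is restricted to a set of positive measure (also Section~\ref{sec:proof}).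

\section{Transversals of a non-summand have small energy}\label{sec:energy}

The fourth moment of $b_i$ measures how often $\xi_1+\xi_2=\xi_3+\xi_4$ for independent copies of the corrected character. Let $A$ be a finite group, $K\le A$ and $C=A/K$. If $\xi_4+K$ is uniform on $C$ and independent of $\xi_1,\xi_2,\xi_3$, the probability of this equation is at most $1/|C|$. Equality holds when all $\xi_j$ are uniform on a complement of $K$. Without a complement a fixed proportion is lost.

\begin{lemma}\label{lem:energy}
Let $A$ be a finite abelian group, $K\le A$ a subgroup that is not a direct summand, and $C=A/K$. Let $\xi_1,\dots,\xi_4$ be independent $A$-valued random variables such that each $\xi_j+K$ is uniformly distributed on $C$. Then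
\[
\Pr(\xi_1+\xi_2=\xi_3+\xi_4)\le\frac56\cdot\frac1{|C|}.
\]
\end{lemma}

For sections $\tau_1,\dots,\tau_4$ of $A\to C$ let $\mathcal{E}(\tau_1,\dots,\tau_4)$ be the number of $(y_1,\dots,y_4)\in C^4$ with $\tau_1(y_1)+\tau_2(y_2)=\tau_3(y_3)+\tau_4(y_4)$, and let $\mathcal{E}(\tau)=\mathcal{E}(\tau,\tau,\tau,\tau)$, the additive energy of the transversal $\tau(C)$.

\begin{example}
Let $A=\mathbb{Z}(p^2)$, $K=pA$ and $\tau(C)=\{0,1,\dots,p-1\}$. Sums of two elements lie in $[0,2p-2]$ and do not wrap around, so $\mathcal{E}(\tau)=p^2+2\sum_{j<p}j^2=(2p^3+p)/3$. The ratio $\mathcal{E}(\tau)/|C|^3$ is $\frac34$ for $p=2$, as in Section~\ref{sec:model}, and decreases to $\frac23$. So the constant in the lemma cannot be below $\frac34$. What matters is that it is less than $1$ and the same for all $A$, since the groups $G_i$ in Theorem~\ref{thm:sum} may have unbounded order.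
\end{example}

\begin{proof}[Proof of Lemma~\ref{lem:energy}]
\emph{Reduction to one transversal.} For each $j$ and each coset $y\in C$ choose $\tau_j(y)\in y$ at random with the conditional law of $\xi_j$ given $\xi_j\in y$, and choose $y_1,\dots,y_4$ uniformly in $C$, all choices being independent. Then $\tau_1(y_1),\dots,\tau_4(y_4)$ are independent with the laws of $\xi_1,\dots,\xi_4$. So the probability in the lemma is the mean of $\mathcal{E}(\tau_1,\dots,\tau_4)/|C|^4$ over the random sections. For $\omega\in\widehat A$ put $\widehat\tau_j(\omega)=\sum_{y\in C}e(\omega(\tau_j(y)))$. Orthogonality and H\"older's inequality give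
\[
\mathcal{E}(\tau_1,\dots,\tau_4)=\mathbb{E}_{\omega}\,\widehat\tau_1\widehat\tau_2\overline{\widehat\tau_3\widehat\tau_4}\le\prod_{j=1}^4\big(\mathbb{E}_\omega|\widehat\tau_j|^4\big)^{1/4}=\prod_{j=1}^4\mathcal{E}(\tau_j)^{1/4}.
\]
It suffices to show $\mathcal{E}(\tau)\le\frac56|C|^3$ for every section $\tau$. We suppose $\mathcal{E}(\tau)>\frac56|C|^3$ and correct $\tau$ to a homomorphic section by majority vote.

\emph{An almost additive section.} A quadruple counted by $\mathcal{E}(\tau)$ satisfies $y_3=y_1+y_2-y_4$, so it is determined by $(y_1,y_2,y_4)$. Averaging over $y_4$, we find $y_0$ such that $\tau(y_1)+\tau(y_2)=\tau(y_1+y_2-y_0)+\tau(y_0)$ for a proportion greater than $\frac56$ of the pairs $(y_1,y_2)$. Put $\sigma(y)=\tau(y+y_0)-\tau(y_0)\in y$. Substituting $y_1=a+y_0$, $y_2=b+y_0$ and subtracting $2\tau(y_0)$ turns the equation into $\sigma(a)+\sigma(b)=\sigma(a+b)$. This holds for a uniform pair $(a,b)$ with probability $1-\varepsilon$, where $\varepsilon<\frac16$.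

\emph{The majority value.} Fix $a\in C$ and let $b,c$ be independent and uniform. The pairs $(a+b,c)$ and $(a+c,b)$ are uniform on $C^2$, so with probability at least $1-2\varepsilon$ both $\sigma(a+b)+\sigma(c)$ and $\sigma(a+c)+\sigma(b)$ equal $\sigma(a+b+c)$, and then $\sigma(a+b)-\sigma(b)=\sigma(a+c)-\sigma(c)$. With $q_v=\Pr_b(\sigma(a+b)-\sigma(b)=v)$ this says $\sum_vq_v^2\ge1-2\varepsilon$, and therefore $\max_vq_v\ge\sum_vq_v^2\ge1-2\varepsilon>\frac23$. Let $\sigma'(a)$ be the unique $v$ with $q_v\ge1-2\varepsilon$. Since $\sigma(a+b)-\sigma(b)\in a$ for all $b$, we have $\sigma'(a)\in a$.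

\emph{Additivity.} Let $a,a'\in C$. For uniform $b$, each of the equations
\begin{gather*}
\sigma(a+a'+b)-\sigma(a'+b)=\sigma'(a),\qquad\sigma(a'+b)-\sigma(b)=\sigma'(a'),\\
\sigma(a+a'+b)-\sigma(b)=\sigma'(a+a')
\end{gather*}
fails with probability at most $2\varepsilon<\frac13$. So some $b$ satisfies all three, and adding the first two gives $\sigma'(a)+\sigma'(a')=\sigma'(a+a')$. Thus $\sigma'$ is a homomorphic section of $A\to C$ and $A=K\oplus\sigma'(C)$, contrary to the hypothesis.
\end{proof}

\section{Exponential decay for adapted corrections}\label{sec:adapted}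

Applied once to a sum of $M$ groups, Lemma~\ref{lem:energy} gives the factor $\frac56$ and no decay in $M$. To use it $M$ times we reveal the coordinates one at a time, and this requires that the $k$-th corrected character be determined by the first $k$ coordinates. The following statement is purely finite.

\begin{proposition}\label{prop:decay}
For $k=1,\dots,M$ let $G_k$ be a finite abelian group, $H_k\le G_k$ not a direct summand, $X_k=G_k/H_k$ and $K_k=H_k^\perp\le\widehat{G_k}$. Put $G=\bigoplus_kG_k$ and $X=\bigoplus_kX_k$. Let $\gamma\colon X\to G$ be an injective map and $V\colon X\to\mathbb{T}$ any function. For each $k$ let $\xi_k\colon\widehat{G_1}\times\dots\times\widehat{G_k}\to\widehat{G_k}$ satisfy $\xi_k(\alpha_1,\dots,\alpha_k)\in\alpha_k+K_k$, and for $\alpha\in\widehat G=\prod_k\widehat{G_k}$ put $\xi(\alpha)=(\xi_k(\alpha_1,\dots,\alpha_k))_{k\le M}\in\widehat G$. Then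
\[
Q:=\mathbb{E}_{\alpha\in\widehat G}\,\big|\mathbb{E}_{x\in X}\,e\big(V(x)+\xi(\alpha)(\gamma(x))\big)\big|\le(5/6)^{M/8}.
\]
\end{proposition}

\begin{proof}
First, $K_k$ is not a direct summand of $\widehat{G_k}$. Indeed, if $\widehat{G_k}=K_k\oplus L$, then $H_k\cap L^\perp=(K_k+L)^\perp=0$ and $|H_k|\,|L^\perp|=|G_k|^2/(|K_k|\,|L|)=|G_k|$, so $G_k=H_k\oplus L^\perp$. Put $C_k=\widehat{G_k}/K_k$. Since $|K_k|=|X_k|$, we have $|G_k|=|X_k|\,|C_k|$.

For $u\in G$ let $b(u)=\mathbb{E}_\alpha\,e(\xi(\alpha)(u))$. The Cauchy--Schwarz inequality removes the unknown phase $V$: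
\[
Q^2\le\mathbb{E}_\alpha\big|\mathbb{E}_x\,e\big(V(x)+\xi(\alpha)(\gamma(x))\big)\big|^2=\mathbb{E}_{x,y}\,e(V(x)-V(y))\,b(\gamma(x)-\gamma(y))\le\mathbb{E}_{x,y}|b(\gamma(x)-\gamma(y))|.
\]
H\"older's inequality and the injectivity of $x\mapsto\gamma(x)-\gamma(y)$ for fixed $y$ remove the unknown map $\gamma$:
\[
Q^8\le\mathbb{E}_{x,y}|b(\gamma(x)-\gamma(y))|^4\le\frac1{|X|}\sum_{u\in G}|b(u)|^4 .
\]
Let $\alpha^1,\dots,\alpha^4$ be independent and uniform in $\widehat G$. Then $|b(u)|^4$ is the mean of $e\big((\xi(\alpha^1)+\xi(\alpha^2)-\xi(\alpha^3)-\xi(\alpha^4))(u)\big)$, so by orthogonality $\sum_u|b(u)|^4=|G|\Pr(Y_1\cap\dots\cap Y_M)$, where $Y_k$ is the event that $\xi(\alpha^1)+\xi(\alpha^2)=\xi(\alpha^3)+\xi(\alpha^4)$ holds in coordinate $k$.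

Condition on the first $k-1$ coordinates of all four $\alpha^j$. These determine whether $Y_1,\dots,Y_{k-1}$ occur. Given them, the $k$-th coordinate of $\xi(\alpha^j)$ is a function of $\alpha^j_k$ alone. So the four $k$-th coordinates are independent, and each is congruent modulo $K_k$ to the uniform variable $\alpha^j_k$. By Lemma~\ref{lem:energy} the conditional probability of $Y_k$ is at most $\frac56|C_k|^{-1}$, whence $\Pr(Y_1\cap\dots\cap Y_k)\le\frac56|C_k|^{-1}\Pr(Y_1\cap\dots\cap Y_{k-1})$. By induction,
\[
Q^8\le\frac{|G|}{|X|}\Big(\frac56\Big)^M\prod_{k}|C_k|^{-1}=\Big(\frac56\Big)^M.\qedhere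
\]
\end{proof}

\section{Proof of Theorem~\ref{thm:sum}}\label{sec:proof}

Take $I=\mathbb{N}=\{1,2,\dots\}$. Let $X_i=G_i/H_i$ with quotient map $\varphi_i$, let $X=G/H=\bigoplus X_i$ and $K_i=H_i^\perp$, and for finite $S\subset I$ let $G_S=\bigoplus_{i\in S}G_i$ and $X_S=\bigoplus_{i\in S}X_i$. Suppose that a section is continuous at some point. By Lemma~\ref{lem:move}(a) there is a section $\Gamma$, continuous at $0$, with $\Gamma(0)=0$; let $\Gamma_i(x)\in G_i$ be the coordinates of $\Gamma(x)$.

We have $\widehat G=\prod_i\widehat{G_i}$ via $\chi(g)=\sum_i\chi_i(g_i)$, and likewise $\widehat X=\prod_i\widehat{X_i}$. With the product topologies these are compact metrizable spaces, and the evaluation $\chi\mapsto\chi(g)$ is continuous because it depends on finitely many coordinates. Let $m$ be the product of the uniform probability measures on the $\widehat{G_i}$. As a finite Borel measure on a compact metrizable space, $m$ is inner regular: the measure of a Borel set is the supremum of the measures of its compact subsets.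

\subsection*{From smallness on a Bohr neighborhood to correlation}
For $\beta=(\beta^1,\dots,\beta^d)$ and $n\in\mathbb{Z}^d$ write $n\cdot\beta=\sum_\nu n_\nu\beta^\nu$. We replace the indicator used in Section~\ref{sec:model} by a kernel that is nonnegative, has nonnegative coefficients, and is small off the neighborhood.

\begin{lemma}\label{lem:corr}
Let $d\ge2$. There are $\delta>0$, a finite set $\Lambda\subset\mathbb{Z}^d$ and weights $w_n\ge0$ $(n\in\Lambda)$ with $\sum_nw_n=1$ such that the following holds. If $Z$ is a finite abelian group, $\beta\in\widehat Z^{\,d}$, and $f\colon Z\to\mathbb{T}$ satisfies $\|f(x)\|\le\frac18$ whenever $\max_\nu\|\beta^\nu(x)\|<\frac1d$, then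
\[
\sum_{n\in\Lambda}w_n\big|\mathbb{E}_{x\in Z}\,e\big(f(x)+n\cdot\beta(x)\big)\big|\ge\delta .
\]
\end{lemma}

\begin{proof}
Since $0\le\cos(\pi/d)<1$, there is $r\ge1$ with $\cos^{2r}(\pi/d)\le\frac14(2r+1)^{-d}=:\delta$. Let $\Lambda=\{-r,\dots,r\}^d$ and $w_n=\prod_\nu4^{-r}\binom{2r}{r+n_\nu}$. The binomial theorem gives $\sum_nw_n=1$ and $\cos^{2r}(\pi t)=\sum_{|j|\le r}4^{-r}\binom{2r}{r+j}e(jt)$, so
\[
\kappa(x):=\prod_{\nu=1}^d\cos^{2r}(\pi\beta^\nu(x))=\sum_{n\in\Lambda}w_n\,e(n\cdot\beta(x))\ge0 .
\]
Let $\bar\kappa=\mathbb{E}_x\kappa(x)$. Each average $\mathbb{E}_x\,e(n\cdot\beta(x))$ is $0$ or $1$, and it is $1$ for $n=0$. Also $4^{-r}\binom{2r}{r}$ is the largest of $2r+1$ numbers with sum $1$. Hence $\bar\kappa\ge w_0\ge(2r+1)^{-d}=4\delta$. Let $U=\{x:\max_\nu\|\beta^\nu(x)\|<\frac1d\}$. Off $U$ one factor of $\kappa$ is at most $\cos^{2r}(\pi/d)$, so $\kappa\le\delta\le\bar\kappa/4$; thus the complement of $U$ contributes at most $\bar\kappa/4$ to $\bar\kappa$, and $U$ at least $3\bar\kappa/4$. On $U$ we have $\cos(2\pi f)\ge\sqrt2/2$. Therefore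
\[
\operatorname{Re}\mathbb{E}_x\,\kappa(x)\,e(f(x))\ge\frac{\sqrt2}{2}\cdot\frac34\bar\kappa-\frac14\bar\kappa\ge\frac14\bar\kappa\ge\delta ,
\]
and expanding $\kappa$ gives the claim.
\end{proof}

\subsection*{Choosing the neighborhood as a function of the character}
Continuity at $0$ provides, for each $\chi$ separately, some $d$ and some $\beta$. To average over $\chi$ we need one $d$ for many $\chi$, and to apply Proposition~\ref{prop:decay} we need control of how $\beta$ depends on $\chi$. For $d\ge2$ let
\[
\mathcal{A}_d=\Big\{(\chi,\beta)\in\widehat G\times\widehat X^d:\ \|\chi(\Gamma(x))\|\le\tfrac18\text{ for all }x\in X\text{ with }\max_\nu\|\beta^\nu(x)\|<\tfrac1d\Big\}.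
\]

\begin{lemma}\label{lem:select}
There are $d\ge2$, a compact set $\Omega\subseteq\widehat G$ with $m(\Omega)>0$, a map $\chi\mapsto\beta(\chi)$ from $\Omega$ to $\widehat X^d$ with $(\chi,\beta(\chi))\in\mathcal{A}_d$, and finite sets $J_i\subset I$ $(i\in I)$ such that $\beta(\chi)|_{X_i}=\beta(\tilde\chi)|_{X_i}$ whenever $\chi,\tilde\chi\in\Omega$ agree on $J_i$.
\end{lemma}

\begin{proof}
\emph{One value of $d$.} For fixed $x$, the condition ``$\max_\nu\|\beta^\nu(x)\|\ge\frac1d$ or $\|\chi(\Gamma(x))\|\le\frac18$'' defines a closed set. So $\mathcal{A}_d$ is compact, and so is its projection $B_d\subseteq\widehat G$. Given $\chi$, continuity of $\chi\circ\Gamma$ at $0$ yields characters $\beta^1,\dots,\beta^l$ and $\varepsilon>0$ such that $\|\chi\Gamma(x)\|\le\frac18$ when all $\|\beta^\nu(x)\|<\varepsilon$. Taking $d\ge\max(2,l,1/\varepsilon)$ and padding with zero characters shows $\chi\in B_d$. Thus $\widehat G=\bigcup_dB_d$, and we fix $d$ with $m(B_d)>0$. Write $B=B_d$.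

\emph{A Borel selection.} Restriction identifies $\widehat X^d$ with $\prod_iZ_i$, where $Z_i=\widehat{X_i}^{\,d}$ is a finite set; order each $Z_i$ linearly. For a word $(z_1,\dots,z_k)$ with $z_i\in Z_i$, let $B(z_1,\dots,z_k)$ be the set of $\chi$ for which some $(\chi,\beta)\in\mathcal{A}_d$ has $\beta|_{X_i}=z_i$ for $i\le k$. It is compact, it equals $\bigcup_{z\in Z_{k+1}}B(z_1,\dots,z_k,z)$, and the empty word gives $B$. For $\chi\in B$ define recursively $\zeta_k(\chi)$ as the least $z\in Z_k$ with $\chi\in B(\zeta_1(\chi),\dots,\zeta_{k-1}(\chi),z)$, and let $\beta(\chi)=(\zeta_i(\chi))_i$. This point is a limit of points of the closed set $\{\beta:(\chi,\beta)\in\mathcal{A}_d\}$, so $(\chi,\beta(\chi))\in\mathcal{A}_d$. The set where $(\zeta_1,\dots,\zeta_k)=(z_1,\dots,z_k)$ is the intersection of the set where $(\zeta_1,\dots,\zeta_{k-1})=(z_1,\dots,z_{k-1})$ with $B(z_1,\dots,z_k)\setminus\bigcup_{z<z_k}B(z_1,\dots,z_{k-1},z)$. By induction it is Borel, so each $\zeta_i$ has Borel level sets.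

\emph{Finite dependence.} We argue as in Lusin's theorem. By inner regularity choose compact sets $\Omega_{i,z}\subseteq\{\zeta_i=z\}$ for $z\in Z_i$ with $m(B\setminus\bigcup_z\Omega_{i,z})<2^{-i-1}m(B)$. Then $\Omega=\bigcap_i\bigcup_z\Omega_{i,z}$ is compact and $m(\Omega)\ge m(B)/2$. Two disjoint compact subsets $\Omega',\Omega''$ of $\widehat G$ are separated by finitely many coordinates: cover $\Omega'$ by finitely many cylinder sets disjoint from $\Omega''$; if $J$ is the finite set of coordinates that these cylinders involve, no point of $\Omega''$ agrees on $J$ with a point of $\Omega'$. Let $J_i$ be the union of such sets $J$ over all pairs $\Omega_{i,z},\Omega_{i,z'}$ with $z\ne z'$.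
\end{proof}

\subsection*{The contradiction}
Let $d,\Omega,\beta,J_i$ be as in Lemma~\ref{lem:select} and $\delta,\Lambda,w_n$ as in Lemma~\ref{lem:corr}. Since $I$ is infinite and the $J_i$ are finite, we can choose distinct indices $i_1,i_2,\dots$ with $i_{k+1}\notin J_{i_1}\cup\dots\cup J_{i_k}$. Fix $M$ and put $S=\{i_1,\dots,i_M\}$; then $J_{i_k}\cap S\subseteq\{i_1,\dots,i_k\}$. For $n\in\Lambda$ and $\chi\in\Omega$ let
\[
\Phi_n(\chi)=\big|\mathbb{E}_{x\in X_S}\,e\big(\chi(\Gamma(x))+n\cdot\beta(\chi)(x)\big)\big| .
\]
It depends on finitely many coordinates of $\chi$, so it is continuous on $\Omega$. Lemma~\ref{lem:corr}, with $Z=X_S$ and $f=\chi\circ\Gamma$, gives $\sum_nw_n\Phi_n(\chi)\ge\delta$ on $\Omega$, hence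
\begin{equation}\label{eq:lower}
\delta\,m(\Omega)\le\sum_{n\in\Lambda}w_n\int_\Omega\Phi_n\,dm .
\end{equation}

Fix $n$. Write $\chi=(\alpha,\chi')$ with $\alpha=(\alpha_1,\dots,\alpha_M)$, $\alpha_k=\chi_{i_k}$, and $\chi'=(\chi_j)_{j\notin S}$. For $\chi\in\Omega$ define the corrected characters
\[
\rho_k(\chi)=\chi_{i_k}+\big(n\cdot\beta(\chi)|_{X_{i_k}}\big)\circ\varphi_{i_k}\in\alpha_k+K_{i_k}.
\]
For $x\in X_S$ we have $x_{i_k}=\varphi_{i_k}(\Gamma_{i_k}(x))$, so
\[
\chi(\Gamma(x))+n\cdot\beta(\chi)(x)=V(x)+\sum_{k=1}^M\rho_k(\chi)(\Gamma_{i_k}(x)),\qquad V(x)=\sum_{j\notin S}\chi_j(\Gamma_j(x)).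
\]
The term $V$ collects the coordinates of $\Gamma(x)$ outside $S$; it depends on $\chi'$ but not on $\alpha$.

Fix $\chi'$. If $(\alpha,\chi')$ and $(\tilde\alpha,\chi')$ lie in $\Omega$ and $\alpha_l=\tilde\alpha_l$ for $l\le k$, then the two points agree at $i_k$ and on $J_{i_k}$, so $\rho_k$ takes the same value at them. We may therefore define $\xi_k(\alpha_1,\dots,\alpha_k)$ as this common value if some point $(\tilde\alpha,\chi')\in\Omega$ has $\tilde\alpha$ beginning with $\alpha_1,\dots,\alpha_k$, and as $\alpha_k$ otherwise. In both cases $\xi_k(\alpha_1,\dots,\alpha_k)\in\alpha_k+K_{i_k}$. Let $\gamma\colon X_S\to G_S$ be the $G_S$-component of $\Gamma$; it is a section of $G_S\to X_S$, hence injective. Proposition~\ref{prop:decay}, applied to $G_{i_1},\dots,G_{i_M}$, gives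
\[
\mathbb{E}_{\alpha}\,\mathbf{1}_\Omega(\alpha,\chi')\,\Phi_n(\alpha,\chi')\le\mathbb{E}_\alpha\big|\mathbb{E}_{x\in X_S}\,e\big(V(x)+\xi(\alpha)(\gamma(x))\big)\big|\le(5/6)^{M/8}.
\]
Integrating over $\chi'$ (Fubini's theorem) gives $\int_\Omega\Phi_n\,dm\le(5/6)^{M/8}$, and \eqref{eq:lower} becomes $\delta\,m(\Omega)\le(5/6)^{M/8}$. The left side is positive and does not depend on $M$. Letting $M\to\infty$ gives a contradiction, and Theorem~\ref{thm:sum} is proved. \qed

\medskip
The hypothesis on summands enters only through Lemma~\ref{lem:energy}, and continuity only through $\widehat G=\bigcup_dB_d$. That $I$ is infinite is used to let $M\to\infty$; that it is countable is used only in Lemma~\ref{lem:select}. The next corollary removes countability and shows that infinitely many non-summands are necessary.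

\begin{corollary}\label{cor:family}
Let $(H_i\le G_i)_{i\in I}$ be an arbitrary family of finite abelian groups with subgroups. Then $H=\bigoplus H_i$ is a ccs-subgroup of $G=\bigoplus G_i$ if and only if $H_i$ is a direct summand of $G_i$ for all but finitely many $i$.
\end{corollary}

\begin{proof}
Suppose $H_i$ is not a summand for all $i$ in a countably infinite set $I'\subseteq I$. Let $G'=H+\bigoplus_{i\in I'}G_i$ and $N=\bigoplus_{i\notin I'}H_i$. By Lemma~\ref{lem:move}(b),(c), a continuous section of $G\to G/H$ would give one of $G'/N\to G'/H$, which is the map $\bigoplus_{I'}G_i\to\bigoplus_{I'}G_i/H_i$. This contradicts Theorem~\ref{thm:sum}. Conversely, let the set $I_0$ of non-summand indices be finite. On the indices outside $I_0$ the sum of homomorphic sections is a homomorphism, hence continuous; on $I_0$ any section is continuous by (B4); and the product of the two is continuous by (B3).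
\end{proof}

\section{Subgroups of $\mathbb{Q}/\mathbb{Z}$}\label{sec:QZ}

\begin{proof}[Proof of Theorem~\ref{thm:QZ}]
We have $\mathbb{Q}/\mathbb{Z}=\bigoplus_p\mathbb{Z}(p^\infty)$, and the proper subgroups of the divisible group $\mathbb{Z}(p^\infty)$ are the $\mathbb{Z}(p^n)$, $0\le n<\infty$. Let $H\le\mathbb{Q}/\mathbb{Z}$ be infinite and reduced. Then $H=\bigoplus_p\mathbb{Z}(p^{n_p})$ with all $n_p$ finite, and $\pi=\{p:n_p>0\}$ is infinite. The divisible hull of $H$ is $D=\bigoplus_{p\in\pi}\mathbb{Z}(p^\infty)$. Put $G=\bigoplus_{p\in\pi}\mathbb{Z}(p^{n_p+1})$, so that $H\le G\le D$. If $H$ were a ccs-subgroup of $D$, it would be one of $G$ by Lemma~\ref{lem:move}(b). But the subgroups of $\mathbb{Z}(p^{n_p+1})$ form a chain, so the proper nonzero subgroup $\mathbb{Z}(p^{n_p})$ is not a direct summand, and Theorem~\ref{thm:sum} applies.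

For infinite $\pi$ the group $H_\pi$ is infinite, and it is reduced because each $p$-component of a divisible subgroup is divisible and killed by $p$, hence zero. So $\pi\notin\mathfrak{J}$. For finite $\pi$ the group $H_\pi$ is finite, and $\pi\in\mathfrak{J}$ by Proposition~\ref{prop:fg}(b).
\end{proof}

\section{The classification of ccs-groups}\label{sec:class}

\begin{proof}[Proof of Theorem~\ref{thm:class}: sufficiency]
Let $F\le H$ be finitely generated with $H/F$ divisible, and let $D$ be a divisible hull of $H$. By Proposition~\ref{prop:fg}(b),(c) there is a continuous section $\Gamma_F\colon(D/F)^\#\to D^\#$. The divisible subgroup $H/F$ is a direct summand of $D/F$, so $D/F\to D/H$ has a homomorphic section $j$. Then $\Gamma_F\circ j$ is a continuous section of $D\to D/H$.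
\end{proof}

For the rest, the plan is to find inside $H\le D$, by restricting and passing to a quotient, a pair $\bigoplus_kp_k\mathbb{Z}(p_k^2)\le\bigoplus_k\mathbb{Z}(p_k^2)$. The smaller group will be a quotient of (a subgroup of) $H$, and the larger one is obtained by adjoining $p_k$-th roots from $D$. The quotient has to be a direct \emph{sum}; surjections onto $\mathbb{Z}(p)$ for infinitely many $p$ are not enough, as the following example shows.

\begin{example}\label{ex:prod}
Let $H=\prod_{p\in\mathbf{P}}\mathbb{Z}(p)$ and $F=\langle(1,1,\dots)\rangle$. Then $pH=\{h:h_p=0\}$ and $F+pH=H$ for all $p$, so $H/F$ is divisible and $H$ is a ccs-group, although its torsion subgroup $H_{\mathbf{P}}$ is not.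
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:class}: necessity]
Assume that $H/F$ is not divisible for any finitely generated $F\le H$, and that some section of $\varphi\colon D\to D/H$ is continuous at a point. By Lemma~\ref{lem:move}(a) there is a section $\Gamma$ continuous at $0$. We derive a contradiction; this proves the second sentence of the theorem and with it the remaining implication.

\emph{Case 1: $H/pH$ is infinite for some prime $p$.} Choose $a_i\in H$ $(i\in\mathbb{N})$ whose classes in the $\mathbb{F}_p$-vector space $H/pH$ are linearly independent. Extending them to a basis and sending the other basis vectors to $0$, we obtain a homomorphism $f\colon H\to\bigoplus_i\mathbb{F}_p$ that maps $(a_i)$ to the standard basis. Let $N=\ker f\supseteq pH$. Choose $c_i\in D$ with $pc_i=a_i$ and put $G'=H+\langle c_i:i\in\mathbb{N}\rangle$. By Lemma~\ref{lem:move}(b),(c) there is a section of $G'/N\to G'/H$ continuous at $0$.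

Let bars denote classes modulo $N$. The group $H/N$ is generated by the $\bar a_i=p\bar c_i$, so $G'/N$ is generated by the $\bar c_i$, and $p^2\bar c_i=0$ because $pa_i\in N$. Suppose $\sum m_i\bar c_i=0$, a finite sum. Then $\sum m_ic_i\in H$; multiplying by $p$ gives $\sum m_ia_i\in pH$, so $m_i=pm_i'$ for all $i$. Now $\sum m_i'a_i=\sum m_ic_i\in N$, and applying $f$ gives $p\mid m_i'$. Hence $G'/N=\bigoplus_i\langle\bar c_i\rangle$ with $\langle\bar c_i\rangle\cong\mathbb{Z}(p^2)$, and $H/N=\bigoplus_i\langle p\bar c_i\rangle$. This contradicts Theorem~\ref{thm:sum}.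

\emph{Case 2: $H/pH$ is finite for every prime $p$.} For finitely generated $F\le H$ let $P_F=\{p:F+pH\ne H\}$. Each $P_F$ is infinite. Otherwise, adding to $F$ representatives of the finite groups $H/pH$ for $p\in P_F$ gives a finitely generated $F'$ with $F'+pH=H$ for all $p$, that is, with $H/F'$ divisible.

If $H$ is the union of an increasing sequence of finitely generated groups $F_k$, then maps $f_k\colon H\to\mathbb{Z}(p_k)$ that kill $F_k$ combine to a map into the direct sum. A general $H$ is not such a union, so we first pass to a countable subgroup $W\le D$ to which $\Gamma$ restricts. The roots to be adjoined are chosen only after $W\cap H$ is known, yet they must lie in $W$; so we put all candidates into $W$ in advance.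

Let $L\le H$ be generated by representatives of all the finite groups $H/pH$. It is countable and $L+pH=H$ for all $p$. For $\ell\in L$ and $p\in\mathbf{P}$ choose $c_{\ell,p}\in D$ with $pc_{\ell,p}=\ell$. Let $W_0$ be generated by $L$ and all $c_{\ell,p}$, and let $W=W_0+\langle\Gamma(\varphi(W_0))\rangle$. Then $W$ is countable, $\varphi(W)=\varphi(W_0)$, and so $\Gamma(\varphi(W))\subseteq W$. Put $H'=W\cap H\supseteq L$. By Lemma~\ref{lem:move}(b), $W\to W/H'$ has a section continuous at $0$.

Write $H'=\bigcup_kF_k$ with $F_1\le F_2\le\cdots$ finitely generated. Choose distinct primes $p_k\in P_{F_k}$. Since $H/(F_k+p_kH)$ is a nonzero $\mathbb{F}_{p_k}$-vector space, there is a surjective homomorphism $f_k\colon H\to\mathbb{Z}(p_k)$ that vanishes on $F_k+p_kH$. Every $h\in H'$ lies in $F_k$ for large $k$, so $f=(f_k)_k$ maps $H'$ into $\bigoplus_k\mathbb{Z}(p_k)$. As $L+p_kH=H$, there is $a_k\in L$ with $f_k(a_k)\ne0$. The primes being distinct, the $p_k$-component of $f(a_k)$ is its $k$-th coordinate $f_k(a_k)$; it is an integer multiple of $f(a_k)$ and generates $\mathbb{Z}(p_k)$.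 So $f$ is onto. Let $N=\ker f\le H'$, let $c_k=c_{a_k,p_k}$, so that $p_kc_k=a_k$, and let $G'=H'+\langle c_k:k\in\mathbb{N}\rangle\le W$. By Lemma~\ref{lem:move}(b),(c) there is a section of $G'/N\to G'/H'$ continuous at $0$.

Put $A=G'/N$ and $A_0=H'/N$, so that $f$ induces $A_0\cong\bigoplus_k\mathbb{Z}(p_k)$. We have $c_k\notin H$, since otherwise $a_k\in p_kH$ and $f_k(a_k)=0$. So the class of $c_k$ in $G'/H'$ has order $p_k$, and $A/A_0\cong G'/H'\cong\bigoplus_k\mathbb{Z}(p_k)$. Hence $A$ is torsion. Each $p$-component of $A$ maps onto the $p$-component of $A/A_0$ with kernel the $p$-component of $A_0$, so the $p_k$-component $A_k$ of $A$ has order $p_k^2$ and $A=\bigoplus_kA_k$. Let $\bar c_k'\in A_k$ be the $p_k$-component of $c_k+N$. Then $p_k\bar c_k'$ is the $p_k$-component of $a_k+N$, which corresponds to $f_k(a_k)\ne0$. So $A_k\cong\mathbb{Z}(p_k^2)$ and $A_0=\bigoplus_kp_kA_k$. This again contradicts Theorem~\ref{thm:sum}.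
\end{proof}

\begin{corollary}\label{cor:torsion}
A torsion abelian group is a ccs-group if and only if it is the direct sum of a divisible group and a finite group.
\end{corollary}

\begin{proof}
If $H=D'\oplus F$ with $D'$ divisible and $F$ finite, then $H/F\cong D'$ and Theorem~\ref{thm:class} applies. Conversely, let $H$ be a torsion ccs-group and $F\le H$ finitely generated, hence finite, with $H/F$ divisible. Write $H=d(H)\oplus H_0$ with $H_0$ reduced, let $F_0$ be the projection of $F$ to $H_0$, and let $n=|F_0|$. The group $H_0/F_0$ is a quotient of $H/F$, hence divisible, so $H_0=qH_0+F_0$ for every prime $q$. Multiplying by $n$ gives $nH_0=q(nH_0)$. Thus $nH_0$ is divisible, and $nH_0=0$ because $H_0$ is reduced. Then $H_0/F_0=n(H_0/F_0)=0$, so $H_0=F_0$ is finite.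
\end{proof}

\begin{corollary}
A subgroup $H=\bigoplus_p\mathbb{Z}(p^{n_p})$, $0\le n_p\le\infty$, of $\mathbb{Q}/\mathbb{Z}$ is a ccs-group if and only if $0<n_p<\infty$ for only finitely many $p$.
\end{corollary}

\begin{proof}
The group $H_0=\bigoplus_{n_p<\infty}\mathbb{Z}(p^{n_p})$ has finite $p$-components, so it is reduced, $d(H)=\bigoplus_{n_p=\infty}\mathbb{Z}(p^\infty)$ and $H/d(H)\cong H_0$. If $H=D'\oplus F$ as in Corollary~\ref{cor:torsion}, then $D'\le d(H)$ and $H_0$ is a quotient of $F$, hence finite. Conversely, if $H_0$ is finite, then $H=d(H)\oplus H_0$ has the required form. Finally, $H_0$ is finite exactly when $0<n_p<\infty$ for only finitely many $p$.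
\end{proof}

\begin{thebibliography}{1}

\bibitem{ccs}
\emph{A class of abelian groups defined by continuous cross sections in the Bohr topology},
\texttt{https://projecteuclid.org/download/pdf\_1/euclid.rmjm/1181070026}.

\end{thebibliography}
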